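# Cardinal successors of $\theta_\epsilon$ at even levels: a quasi-order that an elementary embedding moves upward

Everything in these notes takes place in ZF; the Axiom of Choice is never used, except where a computation under AC is explicitly announced. Throughout, $\gamma>0$ is a limit ordinal, $1\le n<\omega$, and
$$\epsilon=\gamma+2n,\qquad \eta=\epsilon-2=\gamma+2(n-1),\qquad V_\epsilon=P(V_{\eta+1}).$$
We write $(x,y)$ for the usual ordered pair, $g^{-1}[a]=\{x:g(x)\in a\}$ for a preimage, "otp" for order type, and $j^k$ for the $k$-fold iterate of $j$.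

## 1. Preimages along coded maps: a quasi-order on $V_\epsilon$

The elements of $V_\epsilon$ are the subsets of $V_{\eta+1}$. Suppose that to each $q\in V_{\eta+1}$ we have attached a function $\mathrm{Ext}(q):V_{\eta+1}\to V_{\eta+1}$. For $a,b\in V_\epsilon$ say that $b$ is *one step below* $a$ if $b=\mathrm{Ext}(q)^{-1}[a]$ for some $q\in V_{\eta+1}$, and put
$$b\le a\iff b \text{ is reached from } a \text{ by finitely many (possibly zero) steps down.}$$

Whatever the functions are, two things are automatic. The relation $\le$ is reflexive and transitive. And the cone $\{b:b\le a\}$ is small compared to $V_\epsilon$: a member of it is determined by a finite sequence of elements of $V_{\eta+1}$.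

The third property depends on a good choice of the functions. We shall have an elementary embedding $j$ with $j(\gamma)=\gamma$, and we want $j\restriction V_{\eta+1}$ to be one of the functions $\mathrm{Ext}(q)$. If it is, then for all $a\in V_\epsilon$
$$a=\{x\in V_{\eta+1}:j(x)\in j(a)\}=(j\restriction V_{\eta+1})^{-1}[j(a)],\qquad\text{so}\qquad a\le j(a). \tag{1}$$
So $j$ moves every point of $V_\epsilon$ upward in a quasi-order with small cones. The obstacle is that $j\restriction V_{\eta+1}$ is a subset of $V_{\eta+1}\times V_{\eta+1}$: a naive code for it lives in $V_{\eta+2}$, one level too high. At a limit level this is repaired by continuity, and then one can climb two levels at a time. To do this we need pairs that do not raise rank.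

**Definition (flat pair).** Let $s(v)=v+1$ for $v\in\omega$ and $s(v)=v$ otherwise; let $\varphi(u)=\{s(v):v\in u\}$; and let
$$\langle x,y\rangle=\{\varphi(u):u\in x\}\cup\{\varphi(u)\cup\{0\}:u\in y\}.$$

The function $s$ is injective and omits the value $0$. So $\varphi$ is injective and $0\notin\varphi(u)$ for every $u$. Hence $x=\{u:\varphi(u)\in\langle x,y\rangle\}$ and $y=\{u:\varphi(u)\cup\{0\}\in\langle x,y\rangle\}$, so the flat pair determines its two entries. For ranks: $\varphi$ maps $V_\omega$ into $V_\omega$, and if $\operatorname{rank}(u)\ge\omega$ then $\operatorname{rank}\varphi(u)\le\operatorname{rank}(u)$, because $s$ changes only finite ordinals and keeps them finite. It follows that $V_\omega$ is closed under flat pairs, and that in general $\operatorname{rank}\langle x,y\rangle\le\max(\omega,\operatorname{rank}x,\operatorname{rank}y)$. So every $V_\alpha$ with $\alpha\ge\omega$ is closed under $\langle\cdot,\cdot\rangle$. For example, $\langle V_\omega,\emptyset\rangle=\{\varphi(u):u\in V_\omega\}$ is an infinite subset of $V_\omega$ and has rank $\omega$, while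 the ordinary pair $(V_\omega,\emptyset)$ has rank $\omega+2$.

**Definition (coded maps).** Put $\eta_m=\gamma+2m$. For $m<\omega$ and $q\in V_{\eta_m+1}$ we define $\mathrm{Ext}_m(q):V_{\eta_m+1}\to V_{\eta_m+1}$ by recursion on $m$.

* Case $m=0$. If $q$ is a function from $V_\gamma$ to $V_\gamma$ (a set of ordinary pairs, hence a subset of $V_\gamma$, as $\gamma$ is a limit), then for $x\subseteq V_\gamma$
$$\mathrm{Ext}_0(q)(x)=\bigcup\{q(x\cap w):w\in V_\gamma\}.$$
Otherwise $\mathrm{Ext}_0(q)=\mathrm{id}$.
* Case $m+1$. Call $p\in V_{\eta_m+3}$ a *code* if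
$$p=\{\langle0,\langle u,K(u)\rangle\rangle:u\in V_{\eta_m+2}\}\cup\{\langle1,q\rangle\}$$
for a function $K:V_{\eta_m+2}\to V_{\eta_m+2}$ and some $q\in V_{\eta_m+1}$; these are then unique. If $p$ is a code, put for $A\subseteq V_{\eta_m+2}$
$$\mathrm{Ext}_{m+1}(p)(A)=\{a\in V_{\eta_m+2}:q\in K(B_{a,A})\},\qquad B_{a,A}=\{r\in V_{\eta_m+1}:\mathrm{Ext}_m(r)^{-1}[a]\in A\}.$$
If $p$ is not a code, $\mathrm{Ext}_{m+1}(p)=\mathrm{id}$.

The levels match. In case $0$, $x\cap w$ is a subset of $w\in V_\gamma$ and so lies in $V_\gamma$, and a union of elements of $V_\gamma$ is a subset of $V_\gamma$. In case $m+1$, flat pairing keeps $p$ a subset of $V_{\eta_m+2}$, so $p\in V_{\eta_m+3}=V_{\eta_{m+1}+1}$; the set $\mathrm{Ext}_m(r)^{-1}[a]$ is a subset of $V_{\eta_m+1}$, as are the members of $A$; and $B_{a,A}\subseteq V_{\eta_m+1}$ means $B_{a,A}\in V_{\eta_m+2}$, the domain of $K$.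

Here is a check by hand. If $q=\mathrm{id}\restriction V_\gamma$, then $\mathrm{Ext}_0(q)(x)=\bigcup_{w}(x\cap w)=x$. If $p$ codes $K=\mathrm{id}$ together with this $q$, then $\mathrm{Ext}_1(p)(A)=\{a:q\in B_{a,A}\}=\{a:\mathrm{Ext}_0(q)^{-1}[a]\in A\}=\{a:a\in A\}=A$. So the code of an identity extends to an identity, as it should.

Since $\eta=\eta_{n-1}$, we take $\mathrm{Ext}=\mathrm{Ext}_{n-1}$ in the definition of $\le$. Two trivial cones: $g^{-1}[\emptyset]=\emptyset$ and $g^{-1}[V_{\eta+1}]=V_{\eta+1}$ for every $g:V_{\eta+1}\to V_{\eta+1}$, so $\emptyset$ and $V_{\eta+1}$ each have only themselves below them.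

This quasi-order is for bounding the length of a well-ordered quotient of $V_\epsilon$. The next section says which bound is wanted.

## 2. The ordinals $\theta_\alpha$, rank Berkeley cardinals, and the theorems

**Definition.** $\theta_\alpha$ is the supremum of all ordinals that are the surjective image of a set in $V_\alpha$. For a cardinal $\mu$, $\mu^+$ is the least ordinal that does not inject into $\mu$. An ordinal is *even* if it has the form $\delta+2k$ with $\delta$ zero or a limit and $k<\omega$; otherwise it is *odd*. $\mathrm{Reg}$ is the class of regular cardinals.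

The first infinite cases are easy. Sets in $V_\omega$ are finite, so $\theta_\omega=\omega$. Sets in $V_{\omega+1}$ are the subsets of the countable set $V_\omega$, so $\theta_{\omega+1}=\omega_1=(\theta_\omega)^+$. At $\omega+2$ we meet surjective images of subsets of $V_{\omega+1}$, that is, essentially, of sets of reals. If we assume AC for a moment, $\theta_{\omega+2}=(2^{\aleph_0})^+$ and $\theta_{\omega+3}=(2^{2^{\aleph_0}})^+$. So under AC, for the even ordinal $\omega+2$, the equation $\theta_{\omega+3}=(\theta_{\omega+2})^+$ says exactly that $2^{2^{\aleph_0}}=(2^{\aleph_0})^+$.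

**Definition.** A cardinal $\lambda$ is *rank Berkeley* if for all ordinals $\alpha<\lambda\le\beta$ there is an elementary embedding $j:V_\beta\to V_\beta$ with $\alpha<\operatorname{crit}(j)<\lambda$. A cardinal $\kappa$ is *$\Sigma_2$-reflecting* if $V_\kappa\prec_{\Sigma_2}V$.

To get used to the first notion, note that if $\beta>\omega$ is a limit, every elementary $j:V_\beta\to V_\beta$ fixes all finite ordinals and $\omega$, since these are definable in $V_\beta$. So its critical point, if any, is above $\omega$, and a rank Berkeley $\lambda$ satisfies $\lambda>\omega$. Also, critical points occur above every $\alpha<\lambda$ and below $\lambda$, so $\lambda$ is a limit ordinal.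

Two facts are given to us.

(a) (ZF) If $\alpha$ is a limit ordinal, then $\theta_\alpha$ is a strong limit and $\theta_{\alpha+1}=(\theta_\alpha)^+$.

(b) Suppose $\lambda$ is rank Berkeley and $\kappa\ge\lambda$ is $\Sigma_2$-reflecting. Then for every even ordinal $\epsilon\ge\kappa$: $\theta_\epsilon$ is a strong limit cardinal, meaning that if $\delta<\theta_\epsilon$ then $\theta_\epsilon$ is not the surjective image of $P(\delta)$; $\theta_{\epsilon+1}$ is not a strong limit cardinal, and in fact is the surjective image of $P(\theta_\epsilon)$; and $|\mathrm{Reg}\cap(\theta_\epsilon,\theta_{\epsilon+1})|<\lambda$.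

The question, taken from "Introduction to choiceless large cardinals", is whether under the hypotheses of (b) the equation $\theta_{\epsilon+1}=(\theta_\epsilon)^+$ of (a) also holds at every even $\epsilon\ge\kappa$ that is not a limit. The answer is yes, and neither $\kappa$ nor (a), (b) is needed.

**Theorem A.** If $\lambda$ is rank Berkeley and $\epsilon=\gamma+2n\ge\lambda$ with $\gamma$ zero or a limit and $1\le n<\omega$, then $\theta_{\epsilon+1}=(\theta_\epsilon)^+$.

**Theorem B.** Let $\gamma>0$ be a limit, $1\le n<\omega$, $\epsilon=\gamma+2n$. If there is a nontrivial elementary $j:V_{\epsilon+1}\to V_{\epsilon+1}$, then $\theta_{\epsilon+1}=(\theta_\epsilon)^+$.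

**Corollary C.** Let $\lambda$ be rank Berkeley and $\kappa\ge\lambda$ be $\Sigma_2$-reflecting. Then for every $\alpha\ge\kappa$: $\theta_{\alpha+1}=(\theta_\alpha)^+$ if and only if $\alpha$ is even. In particular $\mathrm{Reg}\cap(\theta_\epsilon,\theta_{\epsilon+1})=\emptyset$ for all even $\epsilon\ge\kappa$. The positive half (equality at even $\alpha$) holds for all even $\alpha\ge\lambda$.

## 3. Limit levels by hand, and the two things missing at $\epsilon=\eta+2$

First look at the upper bound $\theta_{\gamma+1}\le(\theta_\gamma)^+$ for a limit $\gamma>0$. Let $f:V_\gamma\to\xi$ be onto, $\xi>0$. For $0<\alpha<\gamma$ let $\nu_\alpha=\mathrm{otp}\,f[V_\alpha]$. This is a surjective image of $V_\alpha\in V_\gamma$, so $\nu_\alpha\le\theta_\gamma$. Also $\gamma\le\theta_\gamma$, since each $\delta<\gamma$ is a member of $V_\gamma$ and a surjective image of itself. So $(\alpha,i)\mapsto$ "the $i$-th element of $f[V_\alpha]$" maps a subset of $\theta_\gamma\times\theta_\gamma$ onto $\xi$. Since $\mu\times\mu$ and $\mu$ are in bijection for every infinite ordinal $\mu$, and since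 we may take least preimages in $\theta_\gamma$, the ordinal $\xi$ injects into $\theta_\gamma$, that is, $\xi<(\theta_\gamma)^+$.

The argument used that $V_\gamma$ is a well-ordered union of few small sets. At $\epsilon=\eta+2$ the set $V_\epsilon=P(V_{\eta+1})$ comes with no such decomposition. What we do have is the family of cones $\{b:b\le a\}$, each a surjective image of $V_{\eta+1}$. There are too many cones, but we can slice across them by position. Let $f:V_\epsilon\to\xi$ be onto, and put
$$\sigma_a=f[\{b:b\le a\}],\qquad \pi_a:\nu_a\to\sigma_a\ \text{the increasing enumeration},\qquad T_\zeta=\{\pi_a(\zeta):a\in V_\epsilon,\ \zeta<\nu_a\}.$$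
Here $\nu_a<\theta_\epsilon$ because the cone is small (Section 4), so $\xi=\bigcup_{\zeta<\theta_\epsilon}T_\zeta$. It would suffice to see $\mathrm{otp}\,T_\zeta<\theta_\epsilon$ for all $\zeta<\theta_\epsilon$.

Suppose for a moment that $j$ fixes $f$, as well as $\le$ and $\theta_\epsilon$, and moves some $c<\theta_\epsilon$. Let $\zeta$ be least with $\mathrm{otp}\,T_\zeta\ge\theta_\epsilon$. Then $j$ fixes $\zeta$, $T_\zeta$, and the increasing enumeration $t$ of $T_\zeta$. Hence $j(t(c))=t(j(c))>t(c)$: $j$ moves the $c$-th point of $T_\zeta$ *up*. On the other hand write $t(c)=\pi_a(\zeta)$. By (1), $a\le j(a)$, so $\sigma_a\subseteq\sigma_{j(a)}$, and enlarging a set of ordinals can only lower its $\zeta$-th element. So $j(t(c))=\pi_{j(a)}(\zeta)\le\pi_a(\zeta)=t(c)$: $j$ moves it *down* or fixes it. This contradiction proves the bound.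

The argument stops at the assumption $j(f)=f$. The map $f$ is arbitrary, and the definition of rank Berkeley gives no control over $j(f)$. If $j(f)\ne f$, then $j(\sigma_a)=\{j(f)(b):b\le j(a)\}$ is computed from a different function, the inclusion $\sigma_a\subseteq j(\sigma_a)$ is no longer available, and neither are $j(\zeta)=\zeta$ and $j(T_\zeta)=T_\zeta$.

The way around is to replace $f$ by something built from the whole sequence $f,j(f),j^2(f),\dots$ that does not change when the first term is dropped. Since $\epsilon\ge\gamma+2$, one element of $V_\epsilon$ can code a countable sequence of elements of $V_\epsilon$. To such a code we attach the set of ordinals that are values of $j^k(f)$ on the coded sequence *for all sufficiently large $k$*. This set is countable, so cones remain small, and the assignment is fixed by $j$. It remains to see that these countable sets still cover $\xi$; that is Step 3 below.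

## 4. Counting with $V_{\eta+1}$, and the reduction to one inequality

Write $\theta=\theta_\epsilon$. We say that $X$ *injects into $\theta$* in the usual sense. If $X$ is a set of ordinals that is empty or a surjective image of a subset of $\theta\times\theta$, with $\theta$ an infinite cardinal, then $X$ injects into $\theta$: transfer along a bijection $\theta\times\theta\to\theta$ and take least preimages.

**(4.1)** $V_{\eta+1}$ surjects onto $V_{\eta+1}\times V_{\eta+1}$ and onto the set of finite sequences from $V_{\eta+1}$. Similarly $V_\epsilon$ surjects onto $V_\epsilon\times V_\epsilon$. Indeed $\eta\ge\omega$, so these levels are closed under flat pairs; decode pairs, and decode $(q_1,\dots,q_k)$ from $\langle k,\langle q_1,\langle q_2,\dots\langle q_k,0\rangle\dots\rangle\rangle\rangle$, sending non-codes to a fixed value.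

**(4.2)** For an ordinal $\delta>0$ the following are equivalent: (i) $\delta<\theta$; (ii) $\delta$ is a surjective image of $V_{\eta+1}$; (iii) $\delta$ is a surjective image of a set in $V_\epsilon$. Moreover $\theta$ is an infinite cardinal.

For (iii)$\Rightarrow$(ii), a set in $V_\epsilon$ is a subset of $V_{\eta+1}$; extend the surjection by the value $0$. (ii)$\Rightarrow$(iii) holds since $V_{\eta+1}\in V_\epsilon$. For (ii)$\Rightarrow$(i): if $\delta$ is infinite, it is in bijection with $\delta+1$, so $\delta+1$ satisfies (ii) and $\delta<\delta+1\le\theta$. Applied to $\delta=\omega$, which is a surjective image of $V_{\eta+1}\supseteq\omega$, this gives $\theta>\omega$, which settles finite $\delta$. For (i)$\Rightarrow$(ii): some $\delta'>\delta$ satisfies (iii), hence (ii); follow the surjection onto $\delta'$ by a surjection $\delta'\to\delta$. Finally, if $\theta$ were a surjective image of some nonzero $\delta<\theta$, it would be one of $V_{\eta+1}$, and (ii)$\Rightarrow$(i) would give $\theta<\theta$.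

In particular every ordinal $c$ with $0<c<\epsilon$ satisfies $c<\theta$: it is a member of $V_\epsilon$ and a surjective image of itself.

**(4.3)** $V_\epsilon$ surjects onto $\theta$. Map $a\in V_\epsilon$ to the length of the relation $\{(x,y):\langle x,y\rangle\in a\}$ if this is a prewellorder of $V_{\eta+1}$, and to $0$ otherwise. The length of such a prewellorder is a surjective image of $V_{\eta+1}$, hence $<\theta$. Conversely, if $0<\delta<\theta$ take $g:V_{\eta+1}\to\delta$ onto; then $a=\{\langle x,y\rangle:g(x)\le g(y)\}$ is sent to $\delta$.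

**(4.4)** $\theta_{\epsilon+1}\ge\theta^+$. Every nonzero $\delta<\theta^+$ injects into $\theta$, so it is a surjective image of $\theta$, and by (4.3) of $V_\epsilon\in V_{\epsilon+1}$.

**(4.5) Reduction.** To prove $\theta_{\epsilon+1}=\theta^+$ it is enough to show: *if $\xi>0$ is an ordinal and a surjective image of $V_\epsilon$, then $\xi$ injects into $\theta$.* Indeed, if $\xi>0$ is a surjective image of a set $x\in V_{\epsilon+1}$, then $x\subseteq V_\epsilon$ and the surjection extends to $V_\epsilon$; so $\xi<\theta^+$ for all such $\xi$, and $\theta_{\epsilon+1}\le\theta^+$. With (4.4) we get equality.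

## 5. Frames, and definitions that $j$ respects

Theorems A and B use different embeddings. To run the argument once for both, we isolate what it needs.

**Definition (frame).** A *frame for $\epsilon$* is a triple $(M,j,\Omega)$ where $M$ is a transitive set, $j:M\to M$ is elementary, $\Omega\in M$ is an ordinal, and

* (M1) if $x,y\in M$ then $\{x,y\}\in M$ and $x\times y\in M$;
* (M2) if $y\subseteq x\in M$ then $y\in M$;
* (M3) $V_\epsilon\in M$ and $\theta\in M$;
* (J1) $j(V_\gamma)=V_\gamma$;
* (J2) $j(c)\ne c$ for some ordinal $c<\theta$;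
* (J3) $j(\Omega)=\Omega$.

By (M1) and (M2) every relation between members of members of $M$, that is, every subset of a finite product of elements of $M$, belongs to $M$. This is how we shall see that each object we define lies in $M$.

Recall that a formula is *bounded* ($\Delta_0$) if all its quantifiers have the form $\forall x\in y$ or $\exists x\in y$, and that bounded formulas have the same truth value in a transitive set as in $V$. Say that $z$ is *boundedly defined from* $p=(p_1,\dots,p_r)$ if $\psi(z,p)$ holds for some bounded $\psi$ such that for every $p'$ there is at most one $z'$ with $\psi(z',p')$.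

**Lemma 1.** Let $M$ be a transitive set and $j:M\to M$ elementary. If $z,p\in M$ and $z$ is boundedly defined from $p$ by $\psi$, then $j(z)$ is the unique $z'$ with $\psi(z',j(p))$. In particular, if $j(p)=p$ then $j(z)=z$.

Proof. $\psi(z,p)$ holds in $V$, hence in $M$; so $\psi(j(z),j(p))$ holds in $M$, hence in $V$. Uniqueness finishes. $\square$

Statements such as "$w=(u,v)$", "$(u,v)\in R$", "$R$ is a strictly increasing function from the ordinal $\mu$ onto $S$" are bounded. So is "$z=\langle x,y\rangle$" with the parameter $\omega$, since "$w=\varphi(u)$" says that the elements of $w$ are exactly the $s(v)$, $v\in u$. Sections of relations are boundedly defined: if $R\in M$ and $R_a=\{i:(a,i)\in R\}$, then $j(R_a)=j(R)_{j(a)}$; if $j(R)=R$, then $j(R_a)=R_{j(a)}$. Finally, ordinals are sent to ordinals, $j$ is strictly increasing on them, and so $\alpha\le j(\alpha)$ for every ordinal $\alpha\in M$.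

**Lemma 2.** In a frame, $j$ fixes every $k\in\omega$, $\omega$, $\gamma$, the function $\langle V_\alpha:\alpha<\gamma\rangle$, $V_{\gamma+m}$ for all $m\le 2n$, and $\theta$. Hence $j(V_\alpha)=V_{j(\alpha)}$ and $\alpha\le j(\alpha)<\gamma$ for $\alpha<\gamma$.

Proof. All $V_{\gamma+m}$ with $m\le2n$ are subsets of $V_\epsilon$, so they are in $M$, and so are $\omega,\gamma\subseteq V_\gamma$. The finite ordinals and $\omega$ (the least nonzero limit ordinal) are boundedly defined without parameters; $\gamma$ is the set of ordinals in $V_\gamma$. The function $\alpha\mapsto V_\alpha$ on $\gamma$ is a subset of $\gamma\times V_\gamma$ and is boundedly defined from $\gamma,V_\gamma$ by the recursion: value $\emptyset$ at $0$; the value at $\alpha+1$ is the set of $x\in V_\gamma$ that are subsets of the value at $\alpha$; unions at limits. Now Lemma 1 and (J1) apply.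

For $V_{\gamma+m}$ use induction on $m$; the case $m=0$ is (J1). By (M2), $M$ contains all subsets of $V_{\gamma+m}$, so $M$ satisfies "for all $x$: $x\in V_{\gamma+m+1}$ iff $x\subseteq V_{\gamma+m}$". Applying $j$, the set $j(V_{\gamma+m+1})$ consists of all $x\in M$ with $x\subseteq j(V_{\gamma+m})=V_{\gamma+m}$, that is, it equals $V_{\gamma+m+1}$.

For $\theta$: $M$ satisfies "for all $\delta$: $\delta\in\theta$ iff $\delta$ is an ordinal, and $\delta=0$ or there is a surjection $g:V_{\eta+1}\to\delta$". Indeed, if $0<\delta<\theta$ then a surjection $g\subseteq V_{\eta+1}\times\delta$ exists by (4.2) and lies in $M$; and a surjection in $M$ is a surjection, so (4.2) gives the converse. Apply $j$, using $j(V_{\eta+1})=V_{\eta+1}$: the elements of $j(\theta)$ are characterized in $M$ in the same way as those of $\theta$, so $j(\theta)=\theta$. $\square$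

## 6. A surjection from $V_\epsilon$ onto $\xi$ forces $\xi$ to inject into $\theta_\epsilon$

**Proposition 3.** Let $(M,j,\Omega)$ be a frame for $\epsilon$, and let $0<\xi\le\Omega$ be an ordinal that is a surjective image of $V_\epsilon$. Then $\xi$ injects into $\theta$.

Fix $f:V_\epsilon\to\xi$ onto. As $f\subseteq V_\epsilon\times\Omega$, we have $f\in M$, and $\xi\in M$.

**Step 1: $j\restriction V_{\eta+1}$ is one of the coded maps.** The purpose of this step is to find, for each $m\le n-1$, some $q_m\in V_{\eta_m+1}$ with
$$\mathrm{Ext}_m(q_m)=j\restriction V_{\eta_m+1}. \tag{2}$$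

First we check that $j$ fixes the coding apparatus. Let $e_m=\{(q,x,y):\mathrm{Ext}_m(q)(x)=y\}$, a relation on $V_{\eta_m+1}$, so $e_m\in M$. We claim $j(e_m)=e_m$ for $m\le n-1$. The relation $e_0$ is boundedly defined from $V_\gamma$ and $V_{\gamma+1}$: the union in its definition runs over $w\in V_\gamma$. And $e_{m+1}$ is boundedly defined from $e_m$, $\omega$ and the levels $V_{\eta_m+1},V_{\eta_m+2},V_{\eta_m+3}$. Indeed "$p$ is a code", "$K(u)=u'$" (that is, $\langle0,\langle u,u'\rangle\rangle\in p$) and "$q$ is the element coded by $p$" quantify only over these levels and over $p$. For $B\in V_{\eta_m+2}$, "$B=B_{a,A}$" says that for all $r\in V_{\eta_m+1}$: $r\in B$ iff some $y\in A$ satisfies, for all $x\in V_{\eta_m+1}$, $x\in y\Leftrightarrow\mathrm{Ext}_m(r)(x)\in a$. So Lemmas 1 and 2 give $j(e_m)=e_m$ by induction, and hence, with $j(V_{\eta_m+1})=V_{\eta_m+1}$,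
$$j(B_{a,A})=B_{j(a),j(A)}\qquad(a\in V_{\eta_m+2},\ A\subseteq V_{\eta_m+2},\ m+1\le n-1). \tag{3}$$

Now (2) for $m=0$. Let $q_0=j\restriction V_\gamma$, a function from $V_\gamma$ to $V_\gamma$, so $q_0\in V_{\gamma+1}$. Let $x\subseteq V_\gamma$. For $w\in V_\gamma$, $j(x\cap w)=j(x)\cap j(w)\subseteq j(x)$. Conversely let $y\in j(x)$. Since $j(x)\subseteq j(V_\gamma)=V_\gamma$, there is $\alpha<\gamma$ with $y\in V_\alpha\subseteq V_{j(\alpha)}=j(V_\alpha)$, so $y\in j(x)\cap j(V_\alpha)=j(x\cap V_\alpha)$, and $w=V_\alpha\in V_\gamma$. Thus $j(x)=\bigcup_{w\in V_\gamma}j(x\cap w)=\mathrm{Ext}_0(q_0)(x)$.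

From $m$ to $m+1\le n-1$. Let $q_{m+1}$ code $K=j\restriction V_{\eta_m+2}$, which maps $V_{\eta_m+2}$ to itself, together with $q=q_m$. Let $A\subseteq V_{\eta_m+2}$ and $a\in V_{\eta_m+2}$. By (3) and the definition of $B$,
$$q_m\in K(B_{a,A})=B_{j(a),j(A)}\iff\mathrm{Ext}_m(q_m)^{-1}[j(a)]\in j(A).$$
By (2) for $m$, $\mathrm{Ext}_m(q_m)^{-1}[j(a)]=\{x\in V_{\eta_m+1}:j(x)\in j(a)\}=a$. Hence $\mathrm{Ext}_{m+1}(q_{m+1})(A)=\{a\in V_{\eta_m+2}:a\in j(A)\}=j(A)$; the last equality holds because $j(A)\subseteq j(V_{\eta_m+2})=V_{\eta_m+2}$. This proves (2).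

The recursion starts at a limit and climbs by two, so it reaches $V_{\eta+1}$ because $\eta=\gamma+2(n-1)$ is even. This is the only place where parity enters.

**Step 2: the properties of $\le$.** We record what is needed about the quasi-order of Section 1.

* (2a) $\le$ is reflexive and transitive, and $j(\le)={\le}$.
* (2b) For each $a\in V_\epsilon$, the cone $\{b:b\le a\}$ is a surjective image of $V_{\eta+1}$.
* (2c) $a\le j(a)$ for all $a\in V_\epsilon$.

For (2a), reflexivity and transitivity are clear. The one-step relation is boundedly defined from $e_{n-1},V_{\eta+1},V_\epsilon$. Let $L\subseteq\omega\times V_\epsilon\times V_\epsilon$ consist of the triples $(k,b,a)$ such that $b$ is reached from $a$ in $k$ steps down. It is the unique such relation with $(0,b,a)\in L$ iff $b=a$, and $(k+1,b,a)\in L$ iff there is $b'\in V_\epsilon$ with $(k,b',a)\in L$ and $b$ one step below $b'$. This is a bounded definition, so $j(L)=L$, and $b\le a$ iff $(k,b,a)\in L$ for some $k\in\omega$; so $j(\le)={\le}$. For (2b), a finite sequence $(q_1,\dots,q_k)$ from $V_{\eta+1}$ determines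 the set obtained from $a$ by successive preimages under $\mathrm{Ext}(q_1),\dots,\mathrm{Ext}(q_k)$, and every member of the cone arises so; use (4.1). (2c) is (1), which is justified by (2) with $m=n-1$: $a$ is one step below $j(a)$.

**Step 3: a $j$-invariant replacement for $f$.** The purpose is to build a function $E$ on $V_\epsilon$, with countable sets of ordinals as values, such that $j(E)=E$ and the values cover $\xi$.

Let $f_k=j^k(f)$. By elementarity $f_k$ is a function from $V_\epsilon$ onto $j^k(\xi)$, and $j^k(\xi)\le j^k(\Omega)=\Omega$. Let $F=\{(k,a,i):f_k(a)=i\}\subseteq\omega\times V_\epsilon\times\Omega$, so $F\in M$. The section of $F$ at $k$ is $f_k$, and $j(k)=k$, so the section of $j(F)$ at $k$ is $j(f_k)=f_{k+1}$. Thus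
$$(k,a,i)\in j(F)\iff(k+1,a,i)\in F. \tag{4}$$

For $a\in V_\epsilon$ and $m<\omega$ let $(a)_m=\{x\in V_{\eta+1}:\langle m,x\rangle\in a\}\in V_\epsilon$. Every sequence $\langle a_m:m<\omega\rangle$ of elements of $V_\epsilon$ has the form $\langle(a)_m:m<\omega\rangle$: take $a=\{\langle m,x\rangle:m<\omega,\ x\in a_m\}\subseteq V_{\eta+1}$. Define
$$S_k(a)=\{f_k((a)_m):m<\omega\},\qquad E(a)=\bigcup_{N<\omega}\ \bigcap_{k\ge N}S_k(a),\qquad X=\bigcup_{a\in V_\epsilon}E(a)\subseteq\Omega.$$
So $i\in E(a)$ means that for all large $k$ the function $f_k$ takes the value $i$ somewhere on the sequence coded by $a$; where it does so may depend on $k$.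

As a check, take $a=\emptyset$. Then $(a)_m=\emptyset$ for all $m$, and $S_k(\emptyset)=\{f_k(\emptyset)\}=\{j^k(f(\emptyset))\}$. If $j$ fixes $f(\emptyset)$, then $E(\emptyset)=\{f(\emptyset)\}$. If not, the ordinals $j^k(f(\emptyset))$ are strictly increasing and $E(\emptyset)=\emptyset$.

* (3a) $E(a)$ is countable, uniformly in $a$: the partial map $(N,m)\mapsto f_N((a)_m)$, defined when the value lies in $\bigcap_{k\ge N}S_k(a)$, maps a subset of $\omega\times\omega$ onto $E(a)$.
* (3b) $j(E)=E$ and $j(X)=X$, where $E$ is identified with the relation $\{(a,i)\in V_\epsilon\times\Omega:i\in E(a)\}\in M$. We have $(a,i)\in E$ iff $(\exists N\in\omega)(\forall k\in\omega,\,k\ge N)(\exists m\in\omega)\,(k,(a)_m,i)\in F$, a bounded definition from $F$ and from $\omega,V_{\eta+1},V_\epsilon,\Omega$, which are fixed. By Lemma 1 and (4), $(a,i)\in j(E)$ iff there is $N$ such that for all $k\ge N$ some $m$ has $(k+1,(a)_m,i)\in F$. This is the same condition as for $E$: only large indices matter. As $X=\{i\in\Omega:(\exists a\in V_\epsilon)\,(a,i)\in E\}$, also $j(X)=X$.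
* (3c) If $i<\xi$ and $j(i)=i$, then $i\in X$. Pick $a_0$ with $f(a_0)=i$ and let $a\in V_\epsilon$ code the sequence $\langle j^m(a_0):m<\omega\rangle$. For every $k$, $f_k((a)_k)=j^k(f)(j^k(a_0))=j^k(f(a_0))=j^k(i)=i$. So $i\in S_k(a)$ for all $k$, and $i\in E(a)$.
* (3d) $\xi\subseteq X$. Let $\alpha_0$ be the least ordinal not in $X$. Then $\alpha_0\le\Omega$, so $\alpha_0\in M$, and $\alpha_0$ is boundedly defined from $X$ ("$\alpha_0$ is an ordinal, $\alpha_0\subseteq X$, $\alpha_0\notin X$"). Hence $j(\alpha_0)=\alpha_0$. If $\alpha_0<\xi$, then (3c) gives $\alpha_0\in X$, a contradiction. So $\xi\le\alpha_0$, that is, $\xi\subseteq X$.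

So covering the *fixed* points of $j$ below $\xi$ was enough, because the first uncovered ordinal is a fixed point.

**Step 4: $X$ injects into $\theta$.** Now we run the argument of Section 3 with $E$ in place of $f$. For $a\in V_\epsilon$ let
$$\sigma_a=\bigcup\{E(b):b\le a\},\qquad\nu_a=\mathrm{otp}\,\sigma_a,\qquad\pi_a:\nu_a\to\sigma_a\ \text{the increasing enumeration.}$$

*Cones stay small: $\nu_a<\theta$.* Assume $\sigma_a\ne\emptyset$. By (4.1) and (2b), $V_{\eta+1}$ surjects onto $\{b:b\le a\}\times\omega\times\omega$. By (3a), the map sending $(b,N,m)$ to $f_N((b)_m)$ if this lies in $\bigcap_{k\ge N}S_k(b)$, and to a fixed element of $\sigma_a$ otherwise, is onto $\sigma_a$. So $\sigma_a$, and hence $\nu_a$, is a surjective image of $V_{\eta+1}$, and $\nu_a<\theta$ by (4.2).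

*The embedding respects the enumerations.* The relation $\sigma=\{(a,i):i\in\sigma_a\}\subseteq V_\epsilon\times\Omega$ is boundedly defined from $\le$, $E$, $V_\epsilon$, $\Omega$, so $j(\sigma)=\sigma$. Let $\pi=\{(a,\zeta,i):\zeta<\nu_a,\ \pi_a(\zeta)=i\}\subseteq V_\epsilon\times\theta\times\Omega$. It is the unique subset of this product whose section at each $a\in V_\epsilon$ is a strictly increasing function from an initial segment of $\theta$ onto $\sigma_a$. This is bounded, so $j(\pi)=\pi$. Taking sections,
$$j(\sigma_a)=\sigma_{j(a)},\qquad j(\pi_a)=\pi_{j(a)}.$$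

*Upward motion lowers enumerations.* By (2c) and transitivity, every $b\le a$ satisfies $b\le j(a)$, so $\sigma_a\subseteq\sigma_{j(a)}$. If $\zeta<\nu_a$, the ordinal $\pi_a(\zeta)$ lies in $\sigma_{j(a)}$, and its predecessors there include the $\zeta$-sequence of its predecessors in $\sigma_a$; so its position in $\sigma_{j(a)}$ is at least $\zeta$. Therefore $\zeta<\nu_{j(a)}$ and
$$\pi_{j(a)}(\zeta)\le\pi_a(\zeta)\qquad(\zeta<\nu_a). \tag{5}$$

*Slices.* For $\zeta<\theta$ let $T_\zeta=\{\pi_a(\zeta):a\in V_\epsilon,\ \zeta<\nu_a\}$. Since $\le$ is reflexive, $E(b)\subseteq\sigma_b$, and each element of $\sigma_b$ is $\pi_b(\zeta)$ for some $\zeta<\nu_b<\theta$. So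
$$X=\bigcup_{\zeta<\theta}T_\zeta. \tag{6}$$

*Claim: $\mathrm{otp}\,T_\zeta<\theta$ for every $\zeta<\theta$.* The relation $T=\{(\zeta,i):i\in T_\zeta\}\subseteq\theta\times\Omega$ is boundedly defined from $\pi,V_\epsilon,\theta,\Omega$, so $j(T)=T$. Let $t_\zeta$ be the increasing enumeration of $T_\zeta$; its domain is at most $\Omega$ since $T_\zeta\subseteq\Omega$. The relation $\{(\zeta,\delta,i):t_\zeta(\delta)=i\}\subseteq\theta\times\Omega\times\Omega$ is the unique one whose section at each $\zeta<\theta$ is a strictly increasing function from an initial segment of $\Omega$ onto $T_\zeta$; so $j$ fixes it. Hence $j$ fixes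
$$D=\{\zeta<\theta:(\forall\delta\in\theta)(\exists i\in\Omega)\ t_\zeta(\delta)=i\}=\{\zeta<\theta:\mathrm{otp}\,T_\zeta\ge\theta\}.$$
Suppose $D\ne\emptyset$ and let $\zeta=\min D$. Then $j(\zeta)=\zeta$, and with $t=t_\zeta$ we have $j(t)=t_{j(\zeta)}=t$. Take $c<\theta$ with $j(c)\ne c$ from (J2); then $c<j(c)<j(\theta)=\theta$, so both $c$ and $j(c)$ are in the domain of $t$, and
$$j(t(c))=j(t)(j(c))=t(j(c))>t(c).$$
On the other hand $t(c)\in T_\zeta$, so $t(c)=\pi_a(\zeta)$ for some $a\in V_\epsilon$ with $\zeta<\nu_a$, and by (5)
$$j(t(c))=j(\pi_a)(j(\zeta))=\pi_{j(a)}(\zeta)\le\pi_a(\zeta)=t(c).$$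
This contradiction shows $D=\emptyset$, which is the claim.

*Conclusion.* By (6) and the claim, $(\zeta,i)\mapsto$ "the $i$-th element of $T_\zeta$" maps a subset of $\theta\times\theta$ onto $X$. So $X$ injects into $\theta$, and by (3d) so does $\xi$. This proves Proposition 3. $\square$

## 7. Theorem A: an embedding of $V_{\rho+\gamma}$ must fix $\rho$ and $\gamma$

Let $\lambda$ be rank Berkeley and $\epsilon=\gamma+2n\ge\lambda$ with $\gamma$ zero or a limit and $1\le n<\omega$. As $\lambda>\omega$ (Section 2), $\epsilon$ is infinite, so $\gamma>0$ and all the above applies. Let $\xi>0$ be a surjective image of $V_\epsilon$. By (4.5) it suffices to find a frame $(M,j,\Omega)$ for $\epsilon$ with $\xi\le\Omega$. The only difficulty is that rank Berkeleyness controls the critical point but not which ordinals are fixed; we choose the height of $M$ so that $\gamma$ becomes definable.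

**Step 1: the height.** This step chooses $\beta$. Call a nonzero ordinal $\rho$ *additively indecomposable* if $\mu+\nu<\rho$ for all $\mu,\nu<\rho$; thus $\omega$ is, and $\omega+\omega$ is not. Let $\mu>\epsilon,\theta,\xi$ and $\rho=\mu\cdot\omega$. If $\mu_1<\mu\cdot k$ and $\mu_2<\mu\cdot l$ with $k,l<\omega$, then $\mu_1+\mu_2<\mu\cdot(k+l)<\rho$, so $\rho$ is additively indecomposable, and $\rho>\epsilon,\theta,\xi$. Let $\beta=\rho+\gamma$, a limit ordinal with $\beta\ge\lambda$. By rank Berkeleyness (with $\alpha=0$) there is an elementary $j:V_\beta\to V_\beta$ with $c=\operatorname{crit}(j)<\lambda$. Put $M=V_\beta$ and $\Omega=\rho$.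

**Step 2: $j(\rho)=\rho$ and $j(\gamma)=\gamma$.** If $\rho'>\rho$ is additively indecomposable, then $\rho'>\rho+\rho>\rho+\gamma=\beta$, since $\gamma\le\epsilon<\rho$. So $\rho$ is the largest additively indecomposable ordinal below $\beta$. This property can be expressed in $V_\beta$: $\rho'\in V_\beta$ is additively indecomposable iff $\rho'\ne0$ and for all $\mu,\nu<\rho'$ there are $\tau<\rho'$ and an order isomorphism from $\nu$ onto $\tau\setminus\mu$, where $\mu\le\tau$. Such isomorphisms are subsets of $\rho'\times\rho'$ and so belong to $V_\beta$. Hence $\rho$ is definable in $V_\beta$, and $j(\rho)=\rho$. Next, $\gamma$ consists exactly of the ordinals $\nu$ for which $V_\beta$ contains an ordinal $\tau\ge\rho$ and an order isomorphism from $\nu$ onto $\tau\setminus\rho$: such a $\tau$ equals $\rho+\nu$, which is below $\beta=\rho+\gamma$ iff $\nu<\gamma$, and then the isomorphism is in $V_\beta$ because $\beta$ is a limit. So $\gamma$ is definable in $V_\beta$ from $\rho$, and $j(\gamma)=\gamma$.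

**Step 3: the frame conditions.** We check the list. $M=V_\beta$ is transitive, (M1) holds as $\beta$ is a limit, and (M2) is clear. (M3) holds as $\epsilon,\theta<\rho$. (J1): $V_\beta$ contains the function $\langle V_\alpha:\alpha\le\gamma\rangle$ and computes power sets of its elements correctly, so $V_\gamma$ is definable in $V_\beta$ from $\gamma$, and $j(V_\gamma)=V_\gamma$. (J2): $0<c<\lambda\le\epsilon$, so $c<\theta$ by the remark after (4.2), and $j(c)\ne c$. (J3): $j(\rho)=\rho$. Finally $\xi<\rho=\Omega$. Proposition 3 shows that $\xi$ injects into $\theta$, and (4.5) gives $\theta_{\epsilon+1}=(\theta_\epsilon)^+$. This proves Theorem A. In the question, $\epsilon\ge\kappa\ge\lambda$, so the answer there is yes. $\blacksquare$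

## 8. Theorem B: lifting $j:V_{\epsilon+1}\to V_{\epsilon+1}$ to the sets coded over $V_\epsilon$

Let $j:V_{\epsilon+1}\to V_{\epsilon+1}$ be elementary and not the identity. The structure $V_{\epsilon+1}$ is itself too short to be a frame. We shall build a larger transitive set $\mathcal H$ whose elements are coded by elements of $V_{\epsilon+1}$, and carry $j$ over along the codes. Recall that $V_{\epsilon+1}$ is closed under flat pairs, and note that the relation $z=\langle x,y\rangle$ is definable over it. Subsets of $V_\epsilon\times V_\epsilon$ are coded, via flat pairs, by subsets of $V_\epsilon$, that is, by elements of $V_{\epsilon+1}$. So first-order quantification over $V_{\epsilon+1}$ includes quantification over binary relations on $V_\epsilon$. Also $V_\epsilon$ is definable as the set of all $x$ that are members of something.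

**Step 1: $j$ fixes $V_\gamma$ and moves some $c<\theta$.** The ordinals of $V_{\epsilon+1}$ are those $\le\epsilon=\gamma+2n$, so $\gamma$ is the largest limit ordinal of $V_{\epsilon+1}$, and $j$ fixes $\gamma+m$ for all $m\le2n$.

The relation "$\operatorname{rank}x=\alpha$" is definable over $V_{\epsilon+1}$: the set $\{\langle y,\operatorname{rank}y\rangle:y\in V_\epsilon\}\in V_{\epsilon+1}$ is the unique code of a function $r$ on $V_\epsilon$ such that $r(y)$ is the least ordinal above all $r(z)$, $z\in y$; and the rank of $x\in V_{\epsilon+1}$ is the least ordinal above all $r(y)$, $y\in x$. So $\operatorname{rank}j(x)=j(\operatorname{rank}x)$ for all $x\in V_{\epsilon+1}$. As $V_\gamma$ is the set of all $x$ of rank $<\gamma$, $j(V_\gamma)=V_\gamma$.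

Suppose $j$ fixed all ordinals. Take $x$ of least rank with $j(x)\ne x$. Then $\operatorname{rank}j(x)=\operatorname{rank}x$, and all sets of smaller rank are fixed. So for $y$ of smaller rank, $y\in x$ iff $j(y)\in j(x)$ iff $y\in j(x)$, and $x=j(x)$, a contradiction. So $j(c)\ne c$ for some ordinal $c$. By the first paragraph $c<\gamma$, and $c\ne0$; so $c<\theta$ by the remark after (4.2).

**Step 2: the set $\mathcal H$ and its closure properties.** Let $\mathcal H$ be the collection of all $x$ such that $\mathrm{trcl}(\{x\})$ is a surjective image of $V_\epsilon$. By (4.1), a nonempty subset of a surjective image of $V_\epsilon$, or of $V_\epsilon\times V_\epsilon$, or of $\omega\times V_\epsilon$, is a surjective image of $V_\epsilon$, and so is a union of finitely many surjective images of $V_\epsilon$. We use this repeatedly.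

$\mathcal H$ is transitive: if $y\in x$ then $\mathrm{trcl}(\{y\})\subseteq\mathrm{trcl}(\{x\})$. It contains every subset $y$ of each $x\in\mathcal H$, as $\mathrm{trcl}(\{y\})\subseteq\{y\}\cup\mathrm{trcl}(\{x\})$. It contains each $x\in V_{\epsilon+1}$, as $\mathrm{trcl}(\{x\})\subseteq\{x\}\cup V_\epsilon$. It is closed under pairs, as $\mathrm{trcl}(\{\{x,y\}\})=\{\{x,y\}\}\cup\mathrm{trcl}(\{x\})\cup\mathrm{trcl}(\{y\})$. It is closed under products: for nonempty $x,y\in\mathcal H$,
$$\mathrm{trcl}(\{x\times y\})\subseteq\{x\times y\}\cup(x\times y)\cup\{\{u\}:u\in x\}\cup\{\{u,v\}:u\in x,v\in y\}\cup\mathrm{trcl}(\{x\})\cup\mathrm{trcl}(\{y\}),$$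
and $x\times y$ is a surjective image of $V_\epsilon\times V_\epsilon$. An ordinal $\delta>0$ that is a surjective image of $V_\epsilon$ belongs to $\mathcal H$, as $\mathrm{trcl}(\{\delta\})=\delta\cup\{\delta\}$. In particular $\theta\in\mathcal H$ by (4.3). So $\mathcal H$ satisfies (M1), (M2), (M3), once we know that it is a set, which the codes will show.

**Step 3: codes.** The purpose is to interpret $(\mathcal H,\in)$ in $V_{\epsilon+1}$. For a wellfounded relation $R\subseteq V_\epsilon\times V_\epsilon$ define $\mathrm{val}_R(u)=\{\mathrm{val}_R(v):v\mathrel Ru\}$ for $u\in V_\epsilon$. For example, if $R=\{(0,1)\}$, then $\mathrm{val}_R(1)=\{\emptyset\}$ and all other values are $\emptyset$. The range of $\mathrm{val}_R$ is transitive, so $\mathrm{trcl}(\{\mathrm{val}_R(u)\})\subseteq\operatorname{ran}(\mathrm{val}_R)$ and $\mathrm{val}_R(u)\in\mathcal H$. Conversely let $x\in\mathcal H$ and $s:V_\epsilon\to\mathrm{trcl}(\{x\})$ be onto. Put $v\mathrel Ru\iff s(v)\in s(u)$. Then $R$ is wellfounded, and $\mathrm{val}_R=s$ by induction along $R$: $\mathrm{val}_R(u)=\{s(v):s(v)\in s(u)\}=s(u)$,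 as $\mathrm{trcl}(\{x\})$ is transitive and $s$ is onto. So $x=\mathrm{val}_R(u)$ for any $u$ with $s(u)=x$.

A *code* is $d=\langle\{\langle v,w\rangle:v\mathrel Rw\},u\rangle\in V_{\epsilon+1}$ with $R$ wellfounded and $u\in V_\epsilon$; write $\mathrm{val}(d)=\mathrm{val}_R(u)$. So $\mathcal H$ is the set of all $\mathrm{val}(d)$; in particular it is a set. The following are definable over $V_{\epsilon+1}$ without parameters.

* "$d$ is a code": wellfoundedness of $R$ quantifies over subsets of $V_\epsilon$.
* "$\mathrm{val}(d)=\mathrm{val}(d')$", where $d,d'$ code $(R,u),(R',u')$. A *bisimulation* between $R$ and $R'$ is a relation $B\subseteq V_\epsilon\times V_\epsilon$ such that whenever $w\mathrel Bw'$, each $v\mathrel Rw$ has some $v'\mathrel{R'}w'$ with $v\mathrel Bv'$, and each $v'\mathrel{R'}w'$ has some $v\mathrel Rw$ with $v\mathrel Bv'$. We claim $\mathrm{val}_R(u)=\mathrm{val}_{R'}(u')$ iff $u\mathrel Bu'$ for some bisimulation $B$. If the values agree, $B=\{(w,w'):\mathrm{val}_R(w)=\mathrm{val}_{R'}(w')\}$ is a bisimulation. Conversely, if $B$ is a bisimulation, suppose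 $w$ is $R$-minimal such that some $w'$ has $w\mathrel Bw'$ and $\mathrm{val}_R(w)\ne\mathrm{val}_{R'}(w')$. By minimality, $v\mathrel Rw$ and $v\mathrel Bv'$ imply $\mathrm{val}_R(v)=\mathrm{val}_{R'}(v')$. So the two clauses of the definition give $\mathrm{val}_R(w)\subseteq\mathrm{val}_{R'}(w')$ and $\mathrm{val}_{R'}(w')\subseteq\mathrm{val}_R(w)$, a contradiction.
* "$\mathrm{val}(d)\in\mathrm{val}(d')$": there is $v'\mathrel{R'}u'$ with $\mathrm{val}_R(u)=\mathrm{val}_{R'}(v')$.

**Step 4: the lifted embedding.** By Step 3, every formula about $(\mathcal H,\in)$ translates into a formula about codes over $V_{\epsilon+1}$. As $j$ is elementary, it maps codes to codes, and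
$$\hat\jmath(\mathrm{val}(d))=\mathrm{val}(j(d))$$
is a well-defined elementary embedding $\hat\jmath:\mathcal H\to\mathcal H$.

It extends $j$. Let $e=\{\langle v,w\rangle:v\in w\in V_\epsilon\}$, which is definable over $V_{\epsilon+1}$, and for $u\in V_\epsilon$ let $d_u=\langle e,u\rangle$. Then $\mathrm{val}(d_u)=u$, as $V_\epsilon$ is transitive, and $j(d_u)=\langle e,j(u)\rangle=d_{j(u)}$; so $\hat\jmath(u)=j(u)$. For $x\subseteq V_\epsilon$, the relation "$\mathrm{val}(d)=x$" is definable over $V_{\epsilon+1}$: it says that the elements of $\mathrm{val}(d)$ are exactly the sets $\mathrm{val}(d_u)$ with $u\in x$. So $\mathrm{val}(d)=x$ implies $\mathrm{val}(j(d))=j(x)$, and $\hat\jmath(x)=j(x)$.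

Together with Step 1 this gives (J1) and (J2): $\hat\jmath(V_\gamma)=V_\gamma$ and $\hat\jmath(c)\ne c$ for some $c<\theta$.

**Step 5: a fixed ordinal above $\xi$.** Let $\xi>0$ be a surjective image of $V_\epsilon$; then $\xi\in\mathcal H$. We need $\Omega\ge\xi$ in $\mathcal H$ with $\hat\jmath(\Omega)=\Omega$. Put $\Omega=\sup_{k<\omega}\hat\jmath^{\,k}(\xi)$. Let $d$ be a code with $\mathrm{val}(d)=\xi$, and let $j^k(d)$ code $(R_k,u_k)$; so $\hat\jmath^{\,k}(\xi)=\mathrm{val}_{R_k}(u_k)$. The range of the map $(k,v)\mapsto\mathrm{val}_{R_k}(v)$ on $\omega\times V_\epsilon$ contains all elements of all $\hat\jmath^{\,k}(\xi)$, that is, all ordinals below $\Omega$. So $\Omega$ is a surjective image of $V_\epsilon$, and $\Omega\in\mathcal H$; likewise $\Omega+1\in\mathcal H$. The function $h(k)=\hat\jmath^{\,k}(\xi)$ is a subset of $\omega\times(\Omega+1)$, so $h\in\mathcal H$. By Lemma 1, $\hat\jmath$ fixes $\omega$ and all $k\in\omega$, so $\hat\jmath(h)$ is the function on $\omega$ with $\hat\jmath(h)(k)=\hat\jmath(h(k))=\hat\jmath^{\,k+1}(\xi)$. As $\Omega$ is the union of the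 values of $h$, $\hat\jmath(\Omega)=\sup_k\hat\jmath^{\,k+1}(\xi)$. This equals $\Omega$, because $\hat\jmath^{\,k}(\xi)\le\hat\jmath^{\,k+1}(\xi)$ for all $k$. So (J3) holds.

Thus $(\mathcal H,\hat\jmath,\Omega)$ is a frame for $\epsilon$ with $\xi\le\Omega$. By Proposition 3, $\xi$ injects into $\theta$, and (4.5) gives $\theta_{\epsilon+1}=(\theta_\epsilon)^+$. $\blacksquare$

## 9. Even and odd levels above $\kappa$

We prove Corollary C. Let $\alpha\ge\lambda$ be even. If $\alpha$ is a limit, $\theta_{\alpha+1}=(\theta_\alpha)^+$ by (a); if not, by Theorem A. This is the positive half, and it applies in particular to all even $\alpha\ge\kappa$.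

Let $\alpha\ge\kappa$ be odd. Then $\alpha+1\ge\kappa$ is even, and $\theta_{\alpha+1}$ is a strong limit by (b). Suppose $\theta_{\alpha+1}=\mu^+$ with $\mu=\theta_\alpha$, where $\mu^+$ is the least ordinal not injecting into $\mu$. Then $\mu<\theta_{\alpha+1}$. Note that $\mu$ is infinite, so there is a bijection between $\mu\times\mu$ and $\mu$; by means of it read each subset of $\mu$ as a binary relation on $\mu$. Send it to its order type if it is a wellorder of a subset of $\mu$, and to $0$ otherwise. The values are below $\mu^+$, as such an order type injects into $\mu$; and every $\delta<\mu^+$ is a value, as $\delta$ injects into $\mu$ and we may transport its order to the image. So $P(\mu)$ surjects onto $\mu^+=\theta_{\alpha+1}$, while $\mu<\theta_{\alpha+1}$. This contradicts the strong limit property. So $\theta_{\alpha+1}\ne(\theta_\alpha)^+$.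

Finally let $\epsilon\ge\kappa$ be even, limit or not. An ordinal strictly between $\theta_\epsilon$ and $\theta_{\epsilon+1}=(\theta_\epsilon)^+$ injects into the smaller ordinal $\theta_\epsilon$, so it is not a cardinal. In particular $\mathrm{Reg}\cap(\theta_\epsilon,\theta_{\epsilon+1})=\emptyset$. $\blacksquare$
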